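\title{Sets of nonexistence of radial limits of bounded univalent functions}

\begin{abstract}
We prove that for every $G_{\delta\sigma}$ set $E$ of zero logarithmic capacity on the unit circle there is a bounded univalent function in the unit disk whose radial limit fails to exist exactly at the points of $E$. Together with Beurling's theorem this shows that the $G_{\delta\sigma}$ sets of capacity zero are precisely the sets of nonexistence of radial limits of bounded univalent functions. A logarithmic potential that is infinite on $E$ maps the disk univalently into a strip with many slits; the image is covered by a tree of rectangles, each rectangle is folded quasiconformally by a prescribed amplitude, and the measurable Riemann mapping theorem makes the result conformal.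
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Delta$ be the open unit disk and $\mathbf T$ the unit circle. A function in $\Delta$ is \emph{univalent} if it is analytic and injective. For a bounded analytic $f$ in $\Delta$ let $E(f)$ be the set of points $\zeta\in\mathbf T$ at which the radial limit $\lim_{r\uparrow1}f(r\zeta)$ does not exist. Which sets are of the form $E(f)$ with $f$ bounded and univalent?

There are two restrictions. The first concerns size. By a classical theorem of Beurling, the set where a univalent function has no radial limit has zero logarithmic capacity. (The definition of the capacity $\operatorname{cap}$ is recalled in Section~\ref{sec:tools}; for a Borel set it is the supremum of the capacities of its compact subsets.) The second restriction concerns the Borel class. A $G_\delta$ set is a countable intersection of open sets, and a $G_{\delta\sigma}$ set is a countable union of $G_\delta$ sets. For a continuous map $f$ of $\Delta$ into a complete metric space $(X,d)$, define the \emph{radial oscillation}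
\[
\omega_f(\zeta)=\lim_{\rho\uparrow1}\ \sup_{\rho<r,r'<1}d\big(f(r\zeta),f(r'\zeta)\big)\in[0,\infty],\qquad \zeta\in\mathbf T .
\]
By the Cauchy criterion, $f$ has a radial limit in $X$ at $\zeta$ if and only if $\omega_f(\zeta)=0$.

\begin{lemma}\label{lem:borel}
For every $\delta>0$ the set $\{\omega_f\ge\delta\}$ is a $G_\delta$ set. Hence the set $\{\omega_f>0\}=\bigcup_n\{\omega_f\ge 1/n\}$, where $f$ has no radial limit in $X$, is a $G_{\delta\sigma}$ set.
\end{lemma}

\begin{proof}
We have $\{\omega_f\ge\delta\}=\bigcap_{k\ge1}O_k$, where $O_k$ is the set of $\zeta$ for which there are $r,r'\in(1-\frac1k,1)$ with $d(f(r\zeta),f(r'\zeta))>\delta-\frac1k$. Each $O_k$ is open because $\zeta\mapsto f(r\zeta)$ is continuous.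
\end{proof}

So $E(f)$ is a $G_{\delta\sigma}$ set of capacity zero, and one asks whether these two conditions are the only ones. A theorem of Kolesnikov gives a partial converse: for every $G_\delta$ set $E\subset\mathbf T$ of capacity zero there is a bounded univalent $f$ with $E(f)=E$. The problem whether the same holds for every $G_{\delta\sigma}$ set of capacity zero is stated as open in \cite{converse}. We show that the answer is yes.

\begin{theorem}\label{thm:main}
Let $E\subset\mathbf T$ be a $G_{\delta\sigma}$ set with $\operatorname{cap}(E)=0$. Then there is a bounded univalent function $f$ in $\Delta$ that has a radial limit at every point of $\mathbf T\setminus E$ and at no point of $E$.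
\end{theorem}

\begin{theorem}\label{thm:char}
For $E\subset\mathbf T$ the following are equivalent:
\begin{enumerate}
\item[(1)] $E$ is a $G_{\delta\sigma}$ set with $\operatorname{cap}(E)=0$;
\item[(2)] $E$ is exactly the set of points where the radial limit fails to exist for some bounded univalent $f$ in $\Delta$;
\item[(3)] the same for some univalent $f$ in $\Delta$, with limits taken in $\widehat{\mathbb C}$;
\item[(4)] $E$ is exactly the set where a finite radial limit fails to exist for some analytic $f$ in $\Delta$ with $\iint_\Delta|f'|^2\,dA<\infty$.
\end{enumerate}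
In \emph{(2)} one can moreover take $f$ with an angular limit at every point of $\mathbf T\setminus E$ and with no limit along any curve in $\Delta$ ending at a point of $E$.
\end{theorem}

An example shows what changes when one leaves the class $G_\delta$.

\begin{example}\label{ex:roots}
Let $E$ be the set of roots of unity. It is countable, so it has capacity zero and is a $G_{\delta\sigma}$ set, points being $G_\delta$ sets. By Baire's theorem a $G_\delta$ set that is dense in an arc is uncountable, so $E$ is not a $G_\delta$ set. Suppose $E(f)=E$. By Lemma~\ref{lem:borel} each set $\{\omega_f\ge\delta\}$ is a countable $G_\delta$ set, hence nowhere dense. Therefore every arc contains roots of unity with $0<\omega_f<\delta$, for every $\delta>0$.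
\end{example}

Thus $f$ has to oscillate with different amplitudes at different points, and arbitrarily small amplitudes occur in every arc. If $E=\bigcup_nE_n$ with $G_\delta$ sets $E_n$, it is tempting to take functions $f_n$ with $E(f_n)=E_n$ and form $\sum_n\varepsilon_nf_n$. But a sum of univalent functions need not be univalent, and at a point of $E_n\cap E_m$ the oscillations of $f_n$ and $f_m$ may cancel. We therefore build one image domain in which all amplitudes are prescribed at once. Kolesnikov's theorem is not used.

We work in the upper half-plane $\mathbb H$, with vertical lines in place of radii, and $f$ will be a composition $\Psi\circ G\circ h$.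
\begin{itemize}
\item The map $h$ is the complex logarithmic potential of a measure on $\mathbb R$ whose real potential $p$ is infinite on the given set and finite almost everywhere. It maps $\mathbb H$ univalently into a strip. Along the vertical line through $s$ its real part increases to $p(s)$, and the points with $p(s)<\infty$ produce horizontal slits that separate the paths running to infinity. Capacity zero is used only to obtain the measure.
\item The map $G$ is quasiconformal. The slits organize $h(\mathbb H)$ into a tree of rectangles, and $G$ folds each rectangle into a thin S-shaped channel whose reach, the \emph{amplitude}, can be chosen freely. The $G_{\delta\sigma}$ structure is used to choose the amplitudes.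
\item The map $\Psi$ is a quasiconformal homeomorphism of the whole plane that makes the composition conformal without affecting the existence of limits.
\end{itemize}
Section~\ref{sec:reduction} deals with $\Psi$, Section~\ref{sec:fold} constructs a single fold, and Section~\ref{sec:model} carries out the construction for sets of one and two points. The general case occupies Sections~\ref{sec:potential}--\ref{sec:amplitudes}, and Theorem~\ref{thm:char} is proved in Section~\ref{sec:char}.

\section{Capacity, quasiconformal maps, and boundary limits}\label{sec:tools}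

\subsection*{Capacity}
For a finite positive measure $\nu$ of compact support in $\mathbb C$ let $p_\nu(z)=\int\log\frac1{|z-t|}\,d\nu(t)$ be its potential and $\int p_\nu\,d\nu$ its energy. For a compact set $K$, $\operatorname{cap}K=e^{-\gamma}$, where $\gamma\in(-\infty,\infty]$ is the infimum of the energies of the probability measures on $K$. If $\operatorname{cap}K>0$, the infimum is attained by a unique measure, the \emph{equilibrium measure} of $K$. For a Borel set $H$, $\operatorname{cap}H$ is the supremum of $\operatorname{cap}K$ over compact $K\subset H$; it is monotone in $H$. Capacity zero means that the set carries no probability measure of compact support and finite energy. A countable set has capacity zero, since a probability measure on it has an atom. A Borel set of capacity zero has area zero, since normalized area measure on a compact set of positive area has finite energy. Also $\operatorname{cap}\mathbf T=1$. We use: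
\begin{enumerate}
\item[(C1)] (Choquet's capacitability theorem.) If $H\subset\mathbb C$ is a bounded Borel set with $\operatorname{cap}H=0$ and $\varepsilon>0$, there is an open set $O\supset H$ with $\operatorname{cap}O<\varepsilon$.
\item[(C2)] (Frostman's theorem.) If $\nu$ is the equilibrium measure of a compact set $K$ with $\operatorname{cap}K>0$, then $p_\nu=\log\frac1{\operatorname{cap}K}$ on $K$ outside a set of capacity zero, hence almost everywhere on $K$ with respect to area.
\item[(C3)] If $\varphi$ is $\lambda$-Lipschitz on a compact set $K$, then $\operatorname{cap}\varphi(K)\le\lambda\operatorname{cap}K$.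
\item[(C4)] (Beurling's theorem \cite{beurling}.) An analytic function in $\Delta$ with finite Dirichlet integral $\iint_\Delta|f'|^2\,dA$ has finite radial limits outside a set of capacity zero.
\end{enumerate}

\subsection*{Quasiconformal maps}
We identify $\mathbb R^2$ with $\mathbb C$. A homeomorphism $\Phi$ of a plane domain $V$ onto a plane domain is \emph{$K$-quasiconformal} if $\Phi\in W^{1,2}_{\mathrm{loc}}(V)$ and $\|D\Phi\|^2\le K\det D\Phi$ almost everywhere, where $\|\cdot\|$ is the operator norm; we also call $\Phi$ a $K$-quasiconformal \emph{embedding} of $V$. The inequality is equivalent to $|\Phi_{\bar z}|\le\frac{K-1}{K+1}|\Phi_z|$. One has $\Phi_z\neq0$ almost everywhere, and $\Phi_{\bar z}/\Phi_z$ is the \emph{Beltrami coefficient} of $\Phi$.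
\begin{enumerate}
\item[(Q1)] The inverse of a $K$-quasiconformal map, and its composition with a conformal map, are $K$-quasiconformal.
\item[(Q2)] (Measurable Riemann mapping theorem.) For every measurable $\kappa$ on $\mathbb C$ with $\|\kappa\|_\infty<1$ there is a quasiconformal homeomorphism of $\mathbb C$ onto $\mathbb C$ with Beltrami coefficient $\kappa$.
\item[(Q3)] If quasiconformal maps $\Psi,\Phi$ have the same Beltrami coefficient almost everywhere on a domain $V$, then $\Psi\circ\Phi^{-1}$ is conformal on $\Phi(V)$.
\item[(Q4)] An injective, locally Lipschitz map $\Phi$ of a domain with $\|D\Phi\|^2\le K\det D\Phi$ almost everywhere is a $K$-quasiconformal embedding. Indeed, it is a homeomorphism onto an open set by invariance of domain, and locally Lipschitz maps lie in $W^{1,2}_{\mathrm{loc}}$.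
\end{enumerate}

\subsection*{Boundary limits}
A function $f$ has \emph{angular limit} $a$ at $\zeta\in\mathbf T$ if $f(z)\to a$ as $z\to\zeta$ in each region $|z-\zeta|<C(1-|z|)$.
\begin{enumerate}
\item[(L)] (Lindel\"of's theorem.) If a bounded analytic function in $\Delta$ tends to $a$ along a curve in $\Delta$ ending at $\zeta\in\mathbf T$, then it has angular limit $a$ at $\zeta$.
\end{enumerate}

\section{Reduction to quasiconformal embeddings of the half-plane}\label{sec:reduction}

Conformal maps cannot be cut and glued, but quasiconformal maps can. The first step is to show that a quasiconformal embedding with the right boundary behavior suffices. Let $\mathbb H=\{\operatorname{Im}z>0\}$.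

\begin{proposition}\label{prop:main}
Let $E'\subset\mathbb R$ be a $G_{\delta\sigma}$ set with $\operatorname{cap}E'=0$. There is a bounded $15$-quasiconformal embedding $F:\mathbb H\to\mathbb C$ such that $\lim_{\tau\to\infty}F(i\tau)$ exists and, for $s\in\mathbb R$, the limit $\lim_{\tau\downarrow0}F(s+i\tau)$ exists if and only if $s\notin E'$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:main}]
Since $\operatorname{cap}\mathbf T=1$, there is a point $\zeta_0\in\mathbf T\setminus E$. The M\"obius map $\varphi(z)=i(\zeta_0+z)/(\zeta_0-z)$ sends $\Delta$ onto $\mathbb H$ and $\mathbf T\setminus\{\zeta_0\}$ homeomorphically onto $\mathbb R$, so $E'=\varphi(E)$ is a $G_{\delta\sigma}$ set. A compact subset of $E'$ is the image of a compact subset of $E$, on which $\varphi$ is Lipschitz; so $\operatorname{cap}E'=0$ by (C3). Let $F$ be as in the proposition and $V=F(\mathbb H)$.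

By (Q1) and (Q2) there is a quasiconformal homeomorphism $\Psi$ of $\mathbb C$ whose Beltrami coefficient is that of $F^{-1}$ on $V$ and $0$ off $V$. By (Q3), $\Psi\circ F$ is conformal on $\mathbb H$. It is injective, and it is bounded because $\overline V$ is compact. So $f=\Psi\circ F\circ\varphi$ is bounded and univalent in $\Delta$. Since $\Psi$ and $\Psi^{-1}$ are continuous on all of $\mathbb C$, the map $\Psi\circ F$ has a limit along a curve if and only if $F$ does.

Let $\zeta\in\mathbf T\setminus\{\zeta_0\}$ and $s=\varphi(\zeta)$. The curve $\gamma(\tau)=\varphi^{-1}(s+i\tau)$, $\tau\downarrow0$, ends at $\zeta$ orthogonally to $\mathbf T$, because $\varphi^{-1}$ is conformal at $s$. If $f$ has a limit along $\gamma$, it has an angular limit by (L), hence a radial limit. If $f$ has a radial limit, it has an angular limit by (L), hence a limit along the nontangential curve $\gamma$. So $f$ has a radial limit at $\zeta$ if and only if $s\notin E'$, that is, $\zeta\notin E$. Finally $\varphi(r\zeta_0)=i(1+r)/(1-r)$, so the radial limit at $\zeta_0\notin E$ exists.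
\end{proof}

The correction $\Psi$ acts on the target. One could instead make $F$ conformal by precomposing it with a quasiconformal self-map of $\mathbb H$, but such a map moves the set $E'$ and distorts the vertical lines.

\section{The fold}\label{sec:fold}

The building block maps a long rectangle of height $1$ onto a channel in the band $0<\eta<1$ of the $(\xi,\eta)$-plane. The channel enters through the segment $\{0\}\times(0,1)$, runs out to the abscissa $M$, returns, and leaves through $\{L\}\times(\frac45,1)$; see Figure~\ref{fig:fold}. Two features matter. The distortion does not depend on $M$ and $L$, because longer channels are paid for by a longer rectangle. And the part of the top fifth of the band to the right of the exit is left free, so that everything that comes later can be placed there.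

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.1]
\draw[fill=gray!25] (0,0)--(5,0) arc (-90:90:0.3) --(2,0.6) arc (270:90:0.1) --(3.5,0.8)--(3.5,1)--(2,1) arc (90:270:0.3) --(5,0.4) arc (90:-90:0.1) --(1,0.2)--(0,1)--cycle;
\draw[thin] (1,0)--(1,0.2) (5,0)--(5,0.2) (5,0.4)--(5,0.6) (2,0.4)--(2,0.6) (2,0.8)--(2,1);
\draw[dashed] (3.5,0.8)--(5.4,0.8) (3.5,1)--(5.4,1);
\node at (0.35,0.3) {$\Pi_1$}; \node at (3,0.1) {\small $\Pi_2$}; \node[right] at (5.3,0.3) {\small $\Pi_3$};
\node at (3.5,0.5) {\small $\Pi_4$}; \node[left] at (1.7,0.7) {\small $\Pi_5$}; \node at (2.75,0.9) {\small $\Pi_6$};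
\node at (4.5,0.9) {\small free};
\node[below] at (0,0) {$0$}; \node[below] at (1,0) {$1$}; \node[below] at (2,0) {$2$}; \node[below] at (3.5,0) {$L$}; \node[below] at (5,0) {$M$};
\end{tikzpicture}
\caption{The image of a rectangle under the fold $g_{M,L}$, with its six pieces. The channel enters on the left with height $1$, narrows to width $\frac15$, reaches the abscissa $M$, turns twice, and exits at the abscissa $L$ in the top fifth of the band. The top fifth to the right of $L$ is not visited.}
\label{fig:fold}
\end{figure}

\begin{lemma}\label{lem:fold}
Let $M\ge L\ge3$ and $\Lambda=\Lambda(M,L)=10M+5L+2\pi-24$, so that $\Lambda\ge L$. There are a Lipschitz map $g=g_{M,L}:[0,\Lambda]\times[0,1]\to\mathbb R^2$ and a number $\sigma_1\in(0,\Lambda)$ with the following properties.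
\begin{enumerate}
\item[(a)] Off five vertical segments, $g$ is smooth with $\det Dg>0$ and $\|Dg\|^2\le15\det Dg$.
\item[(b)] $g$ is injective on $[0,\Lambda]\times(0,1)$.
\item[(c)] $g(0,t)=(0,t)$, $g(\Lambda,t)=(L,\frac45+\frac t5)$, and the first coordinate of $g(\sigma_1,t)$ is $M$, for all $t\in[0,1]$.
\item[(d)] $g\big((0,\Lambda]\times(0,1)\big)\subset(0,M+\frac3{10}]\times(0,1)$, and every point $(\xi,\eta)$ of this image with $\eta>\frac45$ has $\xi\le L$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $\sigma_1=1+5(M-1)$, $\sigma_2=\sigma_1+\pi$, $\sigma_3=\sigma_2+5(M-2)$, $\sigma_4=\sigma_3+\pi$; then $\Lambda=\sigma_4+5(L-2)$. Define $g(\sigma,t)$ on six pieces by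
\[
\begin{array}{lll}
1. & 0\le\sigma\le1: & \big(\sigma,\ t(1-\tfrac45\sigma)\big),\\[3pt]
2. & 1\le\sigma\le\sigma_1: & \big(1+\tfrac{\sigma-1}5,\ \tfrac t5\big),\\[3pt]
3. & \sigma_1\le\sigma\le\sigma_2: & (M,\tfrac3{10})+(\tfrac3{10}-\tfrac t5)(\sin\theta,-\cos\theta),\quad\theta=\sigma-\sigma_1,\\[3pt]
4. & \sigma_2\le\sigma\le\sigma_3: & \big(M-\tfrac{\sigma-\sigma_2}5,\ \tfrac35-\tfrac t5\big),\\[3pt]
5. & \sigma_3\le\sigma\le\sigma_4: & (2,\tfrac7{10})+(\tfrac1{10}+\tfrac t5)(-\sin\theta,-\cos\theta),\quad\theta=\sigma-\sigma_3,\\[3pt]
6. & \sigma_4\le\sigma\le\Lambda: & \big(2+\tfrac{\sigma-\sigma_4}5,\ \tfrac45+\tfrac t5\big).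
\end{array}
\]
At $\sigma=1,\sigma_1,\sigma_2,\sigma_3,\sigma_4$ both adjacent formulas give $(1,\frac t5)$, $(M,\frac t5)$, $(M,\frac35-\frac t5)$, $(2,\frac35-\frac t5)$, $(2,\frac45+\frac t5)$, respectively. So $g$ is continuous, and it is Lipschitz because each formula is smooth on its closed piece. Property (c) is read off from the formulas.

(a) On piece 1, $Dg$ has rows $(1,0)$ and $(-\frac45t,\,1-\frac45\sigma)$. The determinant $1-\frac45\sigma$ lies in $[\frac15,1]$ and the sum of the squared entries is at most $3$, so $\|Dg\|^2\le3\le15\det Dg$. On pieces 2 and 6, $Dg$ is $\frac15$ times the identity matrix, and on piece 4 it is $-\frac15$ times the identity matrix, so $\|Dg\|^2=\det Dg=\frac1{25}$. On piece 3, with $\rho=\frac3{10}-\frac t5$, we have $\partial_\sigma g=\rho(\cos\theta,\sin\theta)$ and $\partial_tg=\frac15(-\sin\theta,\cos\theta)$. On piece 5, with $\rho=\frac1{10}+\frac t5$, we have $\partial_\sigma g=\rho(-\cos\theta,\sin\theta)$ and $\partial_tg=\frac15(-\sin\theta,-\cos\theta)$. In both cases the columns are orthogonal, $\det Dg=\rho/5>0$ and $\rho\in[\frac1{10},\frac3{10}]$, so $\|Dg\|^2/\det Dg=\max(\rho,\frac15)/\min(\rho,\frac15)\le2$.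

(b) Let $0<t<1$. Each piece is mapped injectively: on pieces 1, 2, 4, 6 the first coordinate determines $\sigma$ and then the second determines $t$; on pieces 3 and 5 the radius determines $t$ and the angle determines $\sigma$. The images are
\begin{align*}
\Pi_1&=\{0\le\xi\le1,\ 0<\eta<1-\tfrac45\xi\}, & \Pi_2&=[1,M]\times(0,\tfrac15),\\
\Pi_4&=[2,M]\times(\tfrac25,\tfrac35), & \Pi_6&=[2,L]\times(\tfrac45,1),
\end{align*}
and two half annuli with radii in $(\frac1{10},\frac3{10})$: $\Pi_3$, with center $(M,\frac3{10})$, lies in $\{M\le\xi<M+\frac3{10},\ 0<\eta<\frac35\}$, and $\Pi_5$, with center $(2,\frac7{10})$, lies in $\{1.7<\xi\le2,\ \frac25<\eta<1\}$. The ten pairs of nonconsecutive images are disjoint: $\Pi_1$ has $\xi\le1$ while $\Pi_3,\dots,\Pi_6$ have $\xi>1.7$; $\Pi_2$ has $\eta<\frac15$ while $\Pi_4,\Pi_5,\Pi_6$ have $\eta>\frac25$; $\Pi_3$ has $\xi\ge3$ while $\Pi_5$ has $\xi\le2$; and $\Pi_3,\Pi_4$ have $\eta<\frac35$ while $\Pi_6$ has $\eta>\frac45$. Consecutive images lie on opposite sides of the lines $\xi=1,M,M,2,2$, respectively. In each consecutive pair one piece is 2, 4 or 6, and in that piece only the side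 shared with the other piece is mapped into the separating line. So two points of consecutive pieces with the same image both lie in the other piece, where $g$ is injective.

(d) The first claim follows from the list of images, since $L\le M$ and $\xi=0$ only for $\sigma=0$. The images $\Pi_2,\Pi_3,\Pi_4$ lie in $\eta<\frac35$, and $\Pi_1,\Pi_5,\Pi_6$ lie in $\xi\le L$.
\end{proof}

Scaled copies of the fold will be joined end to end. The following data stay fixed. A fold of level $N\ge0$ enters at the abscissa $a_N$, exits at the abscissa $a_{N+1}$, and contracts vertical lengths at its entrance by the factor $r_N$, where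
\begin{equation}\label{eq:scales}
a_N=-2^{-N},\qquad r_N=\tfrac16\,5^{-N},\qquad\text{so that}\quad\frac{a_{N+1}-a_N}{r_N}=3\Big(\frac52\Big)^N\ge3 .
\end{equation}
Let $S=\{x+iy:0<y<1\}$ and $R_-=\{x+iy\in S:x\le0\}$. The left half of the strip only has to be made bounded, which is done by
\begin{equation}\label{eq:left}
G_-(x+iy)=(a_0,0)+\tfrac16\big(e^x-1,\ e^xy\big),\qquad x\le0,\ 0\le y\le1 .
\end{equation}
This map is smooth and injective, its first coordinate lies in $(a_0-\frac16,a_0]$, it equals $(a_0,\frac y6)$ at $x=0$, and it tends to $(a_0-\frac16,0)$ uniformly as $x\to-\infty$. Its derivative is $\frac16e^x$ times the matrix with rows $(1,0)$ and $(y,1)$, so $\|DG_-\|^2\le3\det DG_-$.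

\section{One point and two points}\label{sec:model}

\subsection*{One point}
Let $E'=\{0\}$. The map $h(z)=i-\frac1\pi\log z$ sends $\mathbb H$ conformally onto $S$. On the vertical line through $0$ we have $h(i\tau)=\frac1\pi\log\frac1\tau+\frac i2$, which runs through the whole strip from left to right. For $s\ne0$, the point $h(s+i\tau)$ tends to a finite boundary point of $S$, with real part $\frac1\pi\log\frac1{|s|}$.

Let $I_N=(\frac16-r_N,\frac16)$, so that $I_{N+1}$ is the top fifth of $I_N$. Choose any numbers $b_N\in[a_{N+1},\frac12]$, put $L_N=(a_{N+1}-a_N)/r_N$ and $M_N=(b_N-a_N)/r_N$, and let $x_0=0$, $x_{N+1}=x_N+\Lambda(M_N,L_N)$. Define $G=G_-$ on $R_-$ and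
\[
G(x+iy)=(a_N,\tfrac16-r_N)+r_N\,g_{M_N,L_N}(x-x_N,\,y)\qquad\text{for }x_N<x\le x_{N+1}.
\]
The $N$th channel enters through $\{a_N\}\times I_N$, reaches the abscissa $b_N$, and exits through $\{a_{N+1}\}\times I_{N+1}$, where the next one begins. All later channels lie in $(a_{N+1},\infty)\times I_{N+1}$, the region that the $N$th channel leaves free. So $F=G\circ h$ is a bounded $15$-quasiconformal embedding. For $s\ne0$ the path $h(s+i\tau)$ converges in $\overline{R_-}$ or in one closed rectangle, on which the formula for $G$ is continuous, and $F(s+i\tau)$ converges. For $s=0$ the path crosses every rectangle; in the $N$th one $\operatorname{Re}F$ takes the values $b_N$ and $a_{N+1}$, and $F$ stays in $[a_N,b_N+\frac3{10}r_N]\times I_N$. Hence $F(i\tau)$ converges as $\tau\downarrow0$ if and only if $b_N\to0$. The choice $b_N=\frac12$ proves Proposition~\ref{prop:main} for $E'=\{0\}$. The choice $b_N=a_{N+1}$ gives a limit at $0$ although the path is infinitely long, and this freedom will be needed.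

\subsection*{Two points}
To treat the points $\pm1$ independently, take
\[
h(z)=i-\tfrac1{2\pi}\big(\log(z-1)+\log(z+1)\big)=i-\tfrac1{2\pi}\log(z^2-1),\qquad 0<\arg(z^2-1)<2\pi .
\]
The map $z^2-1$ sends $\mathbb H$ onto $\mathbb C\setminus[-1,\infty)$, which is $\mathbb C\setminus[0,\infty)$ with $[-1,0)$ removed. So $h(\mathbb H)$ is the strip $S$ with the slit $\{x+\frac i2:x\ge0\}$ removed. The slit is the boundary image of $(-1,1)$, where the potential $\frac1{2\pi}\log\frac1{|s^2-1|}$ is finite. As $\tau\downarrow0$, $\operatorname{Re}h(\pm1+i\tau)\to\infty$, while $\operatorname{Im}h(-1+i\tau)\to\frac14$ and $\operatorname{Im}h(1+i\tau)\to\frac34$. Fold a first rectangle $(0,x_1]\times(0,1)$ as before. To its right, $h(\mathbb H)$ consists of two half-strips of height $\frac12$, one for each of the two paths. The exit $\{a_1\}\times I_1$ of the first channel splits into a lower and an upper half, and each half-strip is folded inside its own horizontal band, with its own sequence of amplitudes. So the oscillations at $-1$ and at $1$ are prescribed independently. Both examples are cases of the construction in Sections~\ref{sec:strip}--\ref{sec:paths}.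

For a general set $E'$ three things are needed: a potential that is infinite on $E'$, enough slits to separate any two points of $\mathbb R$, and a rule that chooses the amplitude of a rectangle which is crossed by the paths of many different points.

\section{A potential that is infinite on the given set}\label{sec:potential}

A set of small capacity carries a probability measure with large potential. The difficulty is that (C2) says nothing on an exceptional set of capacity zero, and the set we care about has capacity zero itself. We therefore pass to an open neighborhood and average over disks.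

\begin{lemma}\label{lem:open}
Let $O\subset\mathbb C$ be nonempty, bounded and open, with $\operatorname{cap}O\le e^{-T}$. There is a probability measure $\nu$ on $\overline O$ with $p_\nu\ge T$ at every point of $O$.
\end{lemma}

\begin{proof}
Let $K_1\subset K_2\subset\cdots$ be compact sets with union $O$, with $K_i\subset\operatorname{int}K_{i+1}$, and with $K_1$ containing a disk. Then $0<\operatorname{cap}K_i\le e^{-T}$. The equilibrium measures $\nu_i$ of $K_i$ are probability measures on the compact set $\overline O$, so a subsequence converges weak* to a probability measure $\nu$ on $\overline O$.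

Fix $x\in O$ and a closed disk $B\subset O$ with center $x$ and radius $r$. Let $\beta(t)$ be the area mean of $z\mapsto\log\frac1{|z-t|}$ over $B$. The mean over the circle $|z-x|=\rho$ is $\log\frac1{\max(\rho,|t-x|)}$, so
\[
\beta(t)=\frac2{r^2}\int_0^r\rho\log\frac1{\max(\rho,|t-x|)}\,d\rho=
\begin{cases}\log\frac1{|t-x|},&|t-x|\ge r,\\[3pt] \log\frac1r+\frac12\big(1-|t-x|^2/r^2\big),&|t-x|\le r.\end{cases}
\]
The integral shows $\beta(t)\le\log\frac1{|t-x|}$, and the explicit form shows that $\beta$ is continuous. The kernel is bounded below on bounded sets, so by Fubini's theorem $\int\beta\,d\nu_i$ is the mean of $p_{\nu_i}$ over $B$. For large $i$ we have $B\subset K_i$, and this mean is $\log\frac1{\operatorname{cap}K_i}\ge T$ by (C2). Passing to the limit along the subsequence gives $p_\nu(x)\ge\int\beta\,d\nu\ge T$.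
\end{proof}

Call a positive Borel measure $\mu$ on $\mathbb R$ \emph{admissible} if $\mu(\mathbb R)=\frac1\pi$ and $\int\log(2+|t|)\,d\mu(t)<\infty$. Since $|s-t|\le(1+|s|)(1+|t|)$, the negative part of $\log\frac1{|s-t|}$ is at most $\log(1+|s|)+\log(1+|t|)$, so the potential
\[
p(s)=\int\log\frac1{|s-t|}\,d\mu(t)\in(-\infty,\infty],\qquad s\in\mathbb R,
\]
is well defined. Moreover $p<\infty$ almost everywhere on $\mathbb R$: since $\int_{\mathbb R}\log^+\frac1{|s-t|}\,ds=2$, Fubini's theorem shows that $\int\log^+\frac1{|s-t|}\,d\mu(t)$ is an integrable function of $s$.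

\begin{lemma}\label{lem:measure}
Let $E'\subset\mathbb R$ be a Borel set with $\operatorname{cap}E'=0$. There is an admissible measure $\mu$ with $p=\infty$ on $E'$ and with $\mu(I)>0$ for every nonempty open interval $I$.
\end{lemma}

\begin{proof}
Fix $j\in\mathbb Z$ and let $H=E'\cap[j,j+1)$. If $H=\emptyset$, put $\lambda_j=0$. Otherwise, for $k\ge1$, (C1) gives an open set $O_k\supset H$ with $\operatorname{cap}O_k\le e^{-4^k}$, and we may intersect it with the disk $|z-j-\frac12|<1$, which contains $[j,j+1)$. Let $\nu_k$ be the measure of Lemma~\ref{lem:open} for $O_k$, and $\nu_k'$ its push-forward under $t\mapsto\operatorname{Re}t$, a probability measure on $[j-\frac12,j+\frac32]$. For real $s$ we have $|s-\operatorname{Re}t|\le|s-t|$, so $p_{\nu_k'}(s)\ge p_{\nu_k}(s)\ge4^k$ on $H$. The probability measure $\lambda_j=\sum_{k\ge1}2^{-k}\nu_k'$ has $p_{\lambda_j}\ge\sum_k2^k=\infty$ on $H$. Let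
\[
d\mu=c\Big(\sum_{j\in\mathbb Z}2^{-|j|}\,d\lambda_j+\frac{dt}{1+t^2}\Big),
\]
with $c>0$ such that $\mu(\mathbb R)=\frac1\pi$. Since $\log(2+|t|)\le\log(4+|j|)$ on the support of $\lambda_j$, the measure $\mu$ is admissible, and the last term charges every interval. If $s\in E'\cap[j,j+1)$, the positive part of the kernel has infinite integral against $\lambda_j$, hence against $\mu$, so $p(s)=\infty$.
\end{proof}

\section{The map into the strip}\label{sec:strip}

Let $\mu$ be any admissible measure and put
\[
h(z)=i-\int\log(z-t)\,d\mu(t),\qquad z\in\mathbb H,\quad 0<\arg(z-t)<\pi .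
\]
The bounds $\operatorname{Im}z\le|z-t|\le(1+|z|)(1+|t|)$ show that the integral converges locally uniformly, so $h$ is analytic, and
\[
\operatorname{Im}h'(z)=\int\frac{\operatorname{Im}z}{|z-t|^2}\,d\mu(t)>0,\qquad 0<\operatorname{Im}h(z)<1 .
\]
The two maps of Section~\ref{sec:model} come from point masses at $0$ and at $\pm1$. Let $W=h(\mathbb H)\subset S$ and
\[
y(s)=\pi\big(\mu((-\infty,s))+\tfrac12\mu(\{s\})\big)\in[0,1],\qquad s\in\mathbb R .
\]

\begin{lemma}\label{lem:h}
\begin{enumerate}
\item[(a)] $h$ is univalent.
\item[(b)] For $s\in\mathbb R$, the function $\tau\mapsto\operatorname{Re}h(s+i\tau)$ is continuous and strictly decreasing on $(0,\infty)$; it tends to $p(s)$ as $\tau\downarrow0$ and to $-\infty$ as $\tau\to\infty$. Also $\operatorname{Im}h(s+i\tau)\to y(s)$ as $\tau\downarrow0$.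
\item[(c)] If $\mu$ charges every nonempty open interval, then $y$ is strictly increasing.
\item[(d)] If $p(s)<\infty$, $z_0\in\mathbb H$ and $\operatorname{Im}h(z_0)=y(s)$, then $\operatorname{Re}h(z_0)\le p(s)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $z_0\ne z_1$ in $\mathbb H$,
\begin{equation}\label{eq:quotient}
\operatorname{Im}\frac{h(z_0)-h(z_1)}{z_0-z_1}=\int_0^1\operatorname{Im}h'\big(z_1+\lambda(z_0-z_1)\big)\,d\lambda>0 .
\end{equation}

(b) In $\operatorname{Re}h(s+i\tau)=\int\log\frac1{|s+i\tau-t|}\,d\mu(t)$ the integrand is strictly decreasing in $\tau$. Monotone convergence gives the limit $p(s)$, and $|s+i\tau-t|\ge\tau$ gives $\operatorname{Re}h(s+i\tau)\le-\frac1\pi\log\tau$. As $\tau\downarrow0$, $\arg(s+i\tau-t)$ tends to $\pi$, $\frac\pi2$, $0$ for $t>s$, $t=s$, $t<s$. By dominated convergence $\operatorname{Im}h(s+i\tau)\to1-\pi\mu((s,\infty))-\frac\pi2\mu(\{s\})=y(s)$.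

(c) For $s<s'$ we have $y(s')-y(s)\ge\pi\mu((s,s'))>0$.

(d) Take $z_1=s+i\tau$ in \eqref{eq:quotient} and let $\tau\downarrow0$. The numerator tends to the real number $\operatorname{Re}h(z_0)-p(s)$, so $(\operatorname{Re}h(z_0)-p(s))\operatorname{Im}\frac1{z_0-s}\ge0$, and $\operatorname{Im}\frac1{z_0-s}<0$.
\end{proof}

Part (d) provides the slits: the ray $\{x+iy(s):x>p(s)\}$ misses $W$. To record how far $W$ reaches at each height, let
\[
u(y)=\sup\{x:x+iy\in W\}\in[-\infty,\infty],\qquad 0\le y\le1,
\]
with $\sup\emptyset=-\infty$; in particular $u(0)=u(1)=-\infty$. Since $W$ is open,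
\begin{equation}\label{eq:u}
x<u(y)\ \text{ whenever }x+iy\in W,\qquad\text{and each set }\{u>c\}\text{ is open}.
\end{equation}
Lemma~\ref{lem:h}(d) says that
\begin{equation}\label{eq:slit}
u(y(s))\le p(s)\qquad\text{whenever }p(s)<\infty .
\end{equation}

\section{The tree of rectangles and the folding map}\label{sec:tree}

The domain $W$ is not a union of rectangles, but it can be covered by rectangles that respect the slits. After a rectangle over an interval $J$ of heights ends at the abscissa $x^+$, we continue only over the heights at which $W$ reaches beyond $x^+$. These heights form an open set, and each of its components starts a new rectangle; see Figure~\ref{fig:tree}.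

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!10] (-1.5,0) rectangle (0,2.4);
\draw (-1.5,0)--(0,0) (-1.5,2.4)--(0,2.4);
\draw[fill=gray!20] (0,0) rectangle (3,2.4);
\draw[fill=gray!20] (3,0) rectangle (6,1);
\draw[fill=gray!20] (3,1) rectangle (5.2,1.9);
\draw[fill=gray!20] (6,0.1) rectangle (8.4,0.45);
\draw[fill=gray!20] (6,0.55) rectangle (9,1);
\draw[fill=gray!20] (5.2,1.3) rectangle (7.6,1.9);
\draw[thick,->] plot[smooth] coordinates {(-1.4,1.5) (0,1.4) (1.5,1.1) (3,0.75) (4.5,0.65) (6,0.75) (7.5,0.8) (8.8,0.78)};
\node at (-0.8,0.6) {$R_-$}; \node at (1.5,1.9) {$R_{J_0}$}; \node at (4.5,0.27) {$R_{J}$}; \node at (4.1,1.45) {$R_{J'}$};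
\end{tikzpicture}
\caption{The first levels of a tree of rectangles covering $W=h(\mathbb H)$ (schematic). The root $J_0$ has two children $J,J'$ with a common endpoint. The curve is the image of a vertical line under $h$; it moves to the right and cannot cross the top or bottom side of a rectangle.}
\label{fig:tree}
\end{figure}

\subsection*{The tree}
A \emph{node} is an open interval $J\subset(0,1)$ together with a \emph{level} $N\ge0$; the same interval may occur at several levels, and we suppress the level in the notation. Each node carries a start $x_J\ge0$, a target interval $I_J\subset(0,\frac16)$, open and of length $|I_J|=r_N|J|$, and an \emph{amplitude} $b_J\in[a_{N+1},\frac12]$. From these we derive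
\[
L_J=\frac{a_{N+1}-a_N}{|I_J|},\qquad M_J=\frac{b_J-a_N}{|I_J|},\qquad x_J^+=x_J+\Lambda(M_J,L_J)\,|J|,
\]
and the increasing affine map $A_J$ of $J$ onto the top fifth of $I_J$. By \eqref{eq:scales}, $L_J|J|\ge3$. Since $|J|\le1$ and $\Lambda(M,L)\ge L$,
\begin{equation}\label{eq:long}
M_J\ge L_J\ge3,\qquad x_J^+-x_J\ge3 .
\end{equation}
The nodes are defined recursively. The root is $J_0=(0,1)$ with level $0$, $x_{J_0}=0$ and $I_{J_0}=(0,\frac16)$. The \emph{children} of a node $J$ of level $N$ are the components $J'$ of the open set $\{y\in J:u(y)>x_J^+\}$; they have level $N+1$, $x_{J'}=x_J^+$ and $I_{J'}=A_J(J')$. The slope of $A_J$ is $r_N/5=r_{N+1}$, so $|I_{J'}|=r_{N+1}|J'|$ as required. The amplitude $b_J$ is chosen when $J$ is created and may depend on $J$, its level and its ancestors. In this section and the next the choice is arbitrary.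

By \eqref{eq:long}, $x_J\ge3N$ for a node of level $N$: however narrow the interval $J$ is, its rectangle
\[
R_J=\{x+iy:x_J<x\le x_J^+,\ y\in J\}
\]
has length at least $3$. By induction, nodes of the same level are disjoint intervals, so there are countably many nodes.

\begin{lemma}\label{lem:tree}
\begin{enumerate}
\item[(a)] If $J$ has level at least $1$ and $y\in J$, then $u(y)>x_J$. If $y_0$ is an endpoint of a node $J$, then $u(y_0)\le x_J$.
\item[(b)] The sets $R_-$ and $R_J$, $J$ a node, are pairwise disjoint and cover $W$.
\item[(c)] If $x+iy\in W$, $y\in J$ and $x\ge x_J^+$, then $y$ lies in a child of $J$.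
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first statement is the definition of a child. The second holds for the root because $u(0)=u(1)=-\infty$. Let $J$ be a child of $P$. If $y_0\in P$, then $y_0$ is not in the open set of which $J$ is a component, so $u(y_0)\le x_P^+=x_J$. If $y_0\notin P$, then $y_0$ is an endpoint of $P$, and $u(y_0)\le x_P<x_J$ by induction.

(c) By \eqref{eq:u}, $u(y)>x\ge x_J^+$.

(b) Each $R_J$ lies in $x>0$, so it misses $R_-$. Let $J\ne Q$ be nodes with a common point $y$. Their levels differ, say $J$ has the smaller one. The ancestor of $Q$ at the level of $J$ contains $y$, so it is $J$. Then $x_Q\ge x_J^+$ and $R_J\cap R_Q=\emptyset$. Now let $x+iy\in W$ with $x>0$. Start at the root, and as long as the current node $J\ni y$ has $x>x_J^+$, pass to the child given by (c). Since $x_J\ge3N$ at level $N$, this stops, and it stops at a node with $x_J<x\le x_J^+$.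
\end{proof}

\subsection*{The folding map}
For a node $J$ of level $N$ with left endpoint $\alpha$, let $\iota$ be the left endpoint of $I_J$ and define on the closed rectangle $\overline{R_J}$
\[
G_J(x+iy)=(a_N,\iota)+|I_J|\;g_{M_J,L_J}\Big(\frac{x-x_J}{|J|},\frac{y-\alpha}{|J|}\Big).
\]
Lemma~\ref{lem:fold}(c) and (d) translate as follows.
\begin{enumerate}
\item[(G1)] On the left side $x=x_J$, $G_J=(a_N,\,\cdot\,)$, where the second coordinate is the increasing affine map of $J$ onto $I_J$. On the right side $x=x_J^+$, $G_J=(a_{N+1},A_J(y))$. On some vertical cross-section of $R_J$ the first coordinate of $G_J$ is identically $a_N+|I_J|M_J=b_J$.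
\item[(G2)] $G_J(R_J)\subset(a_N,\,b_J+\frac3{10}|I_J|\,]\times I_J$, and the points of $G_J(R_J)$ with second coordinate in $A_J(J)$ have first coordinate at most $a_N+|I_J|L_J=a_{N+1}$.
\end{enumerate}
Let $G=G_-$ on $R_-$ and $G=G_J$ on $R_J$. By Lemma~\ref{lem:tree}(b), $G$ is well defined on a set containing $W$. Put $F=G\circ h$.

\begin{proposition}\label{prop:embed}
For every admissible $\mu$ and every choice of amplitudes, $F$ is a bounded $15$-quasiconformal embedding of $\mathbb H$, and $F(i\tau)\to(a_0-\frac16,0)$ as $\tau\to\infty$.
\end{proposition}

\begin{proof}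
By (Q1) and (Q4) it suffices to show that $G$ is locally Lipschitz and injective on the domain $W$ and satisfies the distortion bound.

\emph{Local Lipschitz continuity.} Let $w=x+iy\in W$. If $w$ is an interior point of $R_-$ or of some $R_J$, there is nothing to prove. Otherwise $x=0$, or $w\in R_J$ with $x=x_J^+$. In the second case $y$ lies in a child $J'$ of $J$ by Lemma~\ref{lem:tree}(c), and a small disk about $w$ is contained in $R_J\cup R_{J'}$. On its left half $G=G_J$ and on its right half $G=G_{J'}$. The increasing affine map of $J'$ onto $I_{J'}=A_J(J')$ is the restriction of $A_J$, so by (G1) both formulas give $(a_{N+1},A_J(y))$ on the vertical diameter. Hence $G$ is Lipschitz on the disk. At $x=0$ the same argument applies to $G_-$ and $G_{J_0}$, which both equal $(a_0,\frac y6)$ there.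

\emph{Distortion.} Each $G_J$ is a fold composed on both sides with translations and positive dilations. By Lemma~\ref{lem:fold}(a) and the computation after \eqref{eq:left}, $\|DG\|^2\le15\det DG$ off countably many vertical segments.

\emph{Injectivity.} $G$ is injective on $R_-$ and, by Lemma~\ref{lem:fold}(b), on each $R_J$. The image of $R_-$ has first coordinate at most $a_0$, so by (G2) it is disjoint from every $G(R_J)$. Note that $I_{J'}\subset A_J(J)\subset I_J$ for a child $J'$ of $J$; so the target intervals decrease along the tree. Let $J\ne Q$ be nodes. If neither is a descendant of the other, their last common ancestor $P$ has distinct children $P',P''$ such that $J$ equals or descends from $P'$ and $Q$ equals or descends from $P''$. Then $I_J\subset A_P(P')$ and $I_Q\subset A_P(P'')$ are disjoint, and so are $G(R_J)$ and $G(R_Q)$. If $Q$ is a descendant of $J$ and $J$ has level $N$, then $G(R_Q)\subset(a_{N+1},\infty)\times A_J(J)$, which $G(R_J)$ avoids by (G2).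

\emph{Boundedness and the limit at infinity.} By \eqref{eq:left} and (G2), the values of $G$ lie in $(a_0-\frac16,\frac12+\frac1{20}]\times(0,\frac16)$. By Lemma~\ref{lem:h}(b), $\operatorname{Re}h(i\tau)\to-\infty$ as $\tau\to\infty$, so $F(i\tau)=G_-(h(i\tau))\to(a_0-\frac16,0)$.
\end{proof}

\section{Vertical lines follow branches of the tree}\label{sec:paths}

Fix $s\in\mathbb R$ and let $w(\tau)=h(s+i\tau)\in W$. We know that $\operatorname{Re}w(\tau)$ increases from $-\infty$ to $p(s)$ as $\tau$ decreases from $\infty$ to $0$, but we know little about $\operatorname{Im}w(\tau)$. The slits supply the missing control: once the path has entered a rectangle $R_J$, its height stays in $J$.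

\begin{lemma}\label{lem:trap}
Let $p(s)>0$. There are nodes $J_0,J_1,\dots$, each a child of the preceding one, with $x_{J_N}<p(s)$ and
\begin{equation}\label{eq:trap}
\operatorname{Im}w(\tau)\in J_N\quad\text{whenever }\operatorname{Re}w(\tau)>x_{J_N},
\end{equation}
such that the sequence is infinite if $p(s)=\infty$ and ends at a node with $p(s)\le x_{J_N}^+$ if $p(s)<\infty$. Moreover $y(s)\in\overline{J_N}$ for all $N$.
\end{lemma}

\begin{proof}
The root satisfies \eqref{eq:trap}. Suppose $J_N$ satisfies \eqref{eq:trap} and $p(s)>x_{J_N}^+$. Let $\tau'$ be the parameter with $\operatorname{Re}w(\tau')=x_{J_N}^+$. Then $\operatorname{Im}w(\tau')\in J_N$, so by Lemma~\ref{lem:tree}(c) it lies in a child $J_{N+1}$. The parameters with $\operatorname{Re}w(\tau)>x_{J_{N+1}}=x_{J_N}^+$ are those with $\tau<\tau'$. For them $u(\operatorname{Im}w(\tau))>x_{J_{N+1}}$ by \eqref{eq:u}, so $\operatorname{Im}w(\tau)$ is not an endpoint of $J_{N+1}$, by Lemma~\ref{lem:tree}(a). A continuous function on $(0,\tau']$ that lies in $J_{N+1}$ at $\tau'$ and never equals an endpoint stays in $J_{N+1}$. This is \eqref{eq:trap} for $N+1$. If $p(s)=\infty$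 the step can always be repeated; if $p(s)<\infty$ it cannot, since $x_{J_N}\ge3N$. The last statement follows from \eqref{eq:trap} as $\tau\downarrow0$.
\end{proof}

By \eqref{eq:trap}, $w(\tau)\in R_{J_N}$ whenever $x_{J_N}<\operatorname{Re}w(\tau)\le x_{J_N}^+$. If $p(s)=\infty$ we call $J_0,J_1,\dots$ the \emph{branch of $s$}.

\begin{proposition}\label{prop:criterion}
Let $\mu$ be admissible and let the amplitudes be arbitrary. If $p(s)<\infty$, then $\lim_{\tau\downarrow0}F(s+i\tau)$ exists. If $p(s)=\infty$, then the limit exists if and only if $b_{J_N}\to0$ along the branch of $s$.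
\end{proposition}

\begin{proof}
Let $p(s)<\infty$; then $w(\tau)\to p(s)+iy(s)$. If $p(s)\le0$, the path stays in $R_-$, and $G_-$ is continuous on $\overline{R_-}$. If $p(s)>0$, then for small $\tau$ the path lies in $R_J$, where $J$ is the last node of Lemma~\ref{lem:trap}, and $G_J$ is continuous on $\overline{R_J}$. In both cases $F(s+i\tau)$ converges.

Let $p(s)=\infty$. Then $\operatorname{Re}w(\tau)$ takes every value in $(x_{J_N},x_{J_N}^+]$, on an interval of parameters $\tau$ that tends to $0$ as $N\to\infty$, and these intervals cover all small $\tau$. Suppose $b_{J_N}\not\to0$. Since $b_{J_N}\ge a_{N+1}\to0$, there is $\delta>0$ with $b_{J_N}\ge\delta$ for infinitely many $N$. By (G1), on the $N$th interval $\operatorname{Re}F(s+i\tau)$ takes the value $b_{J_N}$ and the value $a_{N+1}<0$. So the limit does not exist. Suppose $b_{J_N}\to0$. By (G2), on the $N$th interval $F(s+i\tau)\in[a_N,\,b_{J_N}+\frac3{10}r_N]\times I_{J_N}$, and the intervals $I_{J_N}$ decrease with lengths at most $r_N\to0$. So $F(s+i\tau)\to(0,\eta^*)$, where $\{\eta^*\}=\bigcap_N\overline{I_{J_N}}$.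
\end{proof}

\section{The choice of the amplitudes}\label{sec:amplitudes}

Now let $E'$ be as in Proposition~\ref{prop:main} and let $\mu$ be the measure of Lemma~\ref{lem:measure}. It is not enough to take all amplitudes equal to $\frac12$. That choice makes the limit fail exactly on $\{p=\infty\}$, and this is a $G_\delta$ set: by Lemma~\ref{lem:h}(b), $p$ is a supremum of continuous functions, so the sets $\{p>k\}$ are open. If $E'$ is not a $G_\delta$ set, then $\{p=\infty\}$ is strictly larger than $E'$, whatever $\mu$ is. On the branches of the extra points the amplitudes must tend to $0$, and on the branches of points of $E'$ they must not. Yet $b_J$ is chosen when only $J$ and its ancestors are known.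

What a node knows about a point $s$ whose branch passes through it is that $s$ belongs to the \emph{shadow}
\[
\widehat J=\{s'\in\mathbb R:y(s')\in\overline J\}.
\]
Shadows decrease along the tree. The next lemma shows that along a branch they shrink to the point. It is the only place where we use that $\mu$ charges every interval and that $p$ is finite on a dense set.

\begin{lemma}\label{lem:shrink}
Let $p(s)=\infty$, with branch $J_0,J_1,\dots$. Then $s\in\widehat{J}_N$ for all $N$, and for every $\varepsilon>0$ we have $\widehat{J}_N\subset(s-\varepsilon,s+\varepsilon)$ for all large $N$.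
\end{lemma}

\begin{proof}
The first statement is the last one of Lemma~\ref{lem:trap}. Since $p<\infty$ almost everywhere, there are $s_-\in(s-\varepsilon,s)$ and $s_+\in(s,s+\varepsilon)$ with $p(s_\pm)<\infty$. Let $N\ge1$ with $3N\ge\max(p(s_-),p(s_+))$. By \eqref{eq:slit}, $u(y(s_\pm))\le p(s_\pm)\le x_{J_N}$, so $y(s_\pm)\notin J_N$ by Lemma~\ref{lem:tree}(a). By Lemma~\ref{lem:h}(c), $y(s_-)<y(s)<y(s_+)$. The interval $J_N$ has $y(s)$ in its closure, so it meets $(y(s_-),y(s_+))$, and it contains neither endpoint; hence $\overline{J_N}\subset[y(s_-),y(s_+)]$. As $y$ is strictly increasing, $\widehat J_N\subset[s_-,s_+]$.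
\end{proof}

Write $E'=\bigcup_{n\ge1}E_n$ with $G_\delta$ sets $E_n$. We aim at amplitude at least $2^{-n}$ on $E_n$. If all $E_n$ are closed, as they can be taken for a countable set, a simple rule works: let $b_J=2^{-n}$ for the least $n$ with $\widehat J\cap E_n\ne\emptyset$, and $b_J=a_{N+1}$ if there is no such $n$. For $s\in E_n$ all amplitudes on the branch are at least $2^{-n}$; for $s\notin E'$ the shadows eventually miss each $E_n$ by Lemma~\ref{lem:shrink}, so the amplitudes tend to $0$. But if $E_n$ is dense, every shadow with nonempty interior meets it, and the test carries no information. For a $G_\delta$ set the right test is dynamic. Write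
\[
E_n=\bigcap_{k\ge0}U_{n,k},\qquad U_{n,k}\ \text{open},\quad U_{n,0}=\mathbb R,\quad U_{n,k+1}\subset U_{n,k},
\]
which is possible after passing to finite intersections. A point $s$ lies in $E_n$ if and only if the shrinking shadows enter $U_{n,k}$ for larger and larger $k$. We count this progress, and we fold with amplitude $2^{-n}$ each time progress is made.

For a node $J$ of level $N$ and $n\ge1$ define the \emph{counter}
\[
c_n(J)=\max\{k:0\le k\le N,\ \widehat J\subset U_{n,k}\}.
\]
The restriction $k\le N$ keeps the counter finite and lets it keep growing even when a shadow is contained in all of $E_n$. If $J$ is a child of $P$, then $\widehat J\subset\widehat P$, so $c_n(J)\ge c_n(P)$; we say that the $n$th counter \emph{jumps at $J$} if $c_n(J)>c_n(P)$.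

\medskip\noindent\textbf{Amplitude rule.} If some counter jumps at $J$, let $n(J)$ be the least $n$ for which the $n$th counter jumps at $J$, and put $b_J=2^{-n(J)}$. Otherwise, and for the root, put $b_J=a_{N+1}$, where $N$ is the level of $J$.
\medskip

The rule depends only on $J$, its level and its parent, and gives $b_J\in[a_{N+1},\frac12]$.

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Build the tree with this rule. By Proposition~\ref{prop:embed}, $F$ is a bounded $15$-quasiconformal embedding and $\lim_{\tau\to\infty}F(i\tau)$ exists. Let $s\in\mathbb R$. If $p(s)<\infty$, then $s\notin E'$ and the limit at $s$ exists by Proposition~\ref{prop:criterion}. Let $p(s)=\infty$, with branch $J_0,J_1,\dots$.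

Suppose $s\in E_n$. For each $k$ the open set $U_{n,k}$ contains $s$, so by Lemma~\ref{lem:shrink} it contains $\widehat J_N$ for large $N$, and $c_n(J_N)\ge k$ once also $N\ge k$. Thus $c_n(J_N)\to\infty$, and the $n$th counter jumps at $J_N$ for infinitely many $N$. For these $N$ we have $n(J_N)\le n$ and $b_{J_N}\ge2^{-n}$. By Proposition~\ref{prop:criterion} the limit at $s$ does not exist.

Suppose $s\notin E'$. For each $n$ there is $k$ with $s\notin U_{n,k}$, and then $s\notin U_{n,k'}$ for $k'\ge k$. Since $s\in\widehat J_N$, we get $c_n(J_N)<k$ for all $N$. A bounded nondecreasing sequence of integers jumps finitely often. So, given $n_0$, for all large $N$ none of the counters $c_1,\dots,c_{n_0}$ jumps at $J_N$, and then $a_{N+1}\le b_{J_N}<2^{-n_0}$. Hence $b_{J_N}\to0$, and by Proposition~\ref{prop:criterion} the limit at $s$ exists.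
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{The characterization}\label{sec:char}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
(1)$\Rightarrow$(2) is Theorem~\ref{thm:main}. The last statement follows from (L): a radial limit of the bounded function $f$ is an angular limit, and a limit along a curve ending at a point of $E$ would give a radial limit there.

(2)$\Rightarrow$(3) and (2)$\Rightarrow$(4). A bounded function has no infinite limits, so the three notions of exceptional set agree for it. For bounded univalent $f$ the Dirichlet integral is the area of $f(\Delta)$, which is finite.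

(4)$\Rightarrow$(1). The set $E$ is a $G_{\delta\sigma}$ set by Lemma~\ref{lem:borel} with the Euclidean metric on $\mathbb C$, and $\operatorname{cap}E=0$ by (C4).

(3)$\Rightarrow$(1). The set $E$ is a $G_{\delta\sigma}$ set by Lemma~\ref{lem:borel} with the chordal metric on $\widehat{\mathbb C}$. For the capacity we reduce to a bounded function. The function $f$ omits some $a\in\mathbb C$, since otherwise $f^{-1}$ would be a bounded nonconstant entire function. Let $q$ be an analytic branch of $\sqrt{f-a}$. If $q(z_1)=\pm q(z_2)$, then $f(z_1)=f(z_2)$ and $z_1=z_2$; the minus sign is then impossible because $q\ne0$. So $q$ is univalent and omits the nonempty open set $-q(\Delta)$, hence a neighborhood of some point $b$. The function $f_1=1/(q-b)$ is bounded and univalent, so its Dirichlet integral is finite. Wherever $f_1$ has a radial limit, $f=a+(b+1/f_1)^2$ has one in $\widehat{\mathbb C}$. So $E\subset E(f_1)$, and $E(f_1)$ has capacity zero by (C4).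
\end{proof}

\begin{thebibliography}{9}

\bibitem{beurling} Beurling, Acta Math. \textbf{72} (1940).

\bibitem{converse} \emph{A converse to a theorem of Salem and Zygmund}, \texttt{https://www.math.u-szeged.hu/pot/Salem.pdf}

\end{thebibliography}
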